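# Congruence graphs of newforms become connected when weights are added

## Newforms of 2-power level and the form $\Delta$

Fix a positive integer $N$. Take all newforms whose level divides $N$ and whose weight lies in a given finite set $W$. Draw a dot for each, up to Galois conjugation, and join two dots when the forms are congruent modulo some prime. The picture may fall into pieces. We keep the levels, but we are allowed to throw in finitely many further weights. Can we always make the picture connected in this way?

Here are the precise terms. Let $\Gamma_0(n)=\left\{\begin{pmatrix} a&b\\ c&d\end{pmatrix}\in \mathrm{SL}_2(\mathbb{Z}) : n\mid c\right\}$, and let $S(n,k)^{\mathrm{new}}$ be the space of cuspidal newforms of weight $k$ for $\Gamma_0(n)$. Since $-I\in\Gamma_0(n)$, only even weights carry forms, so all weights are even and $\ge2$. Letters $q,r$ denote primes, except that $q$ is also the variable in $q$-expansions.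

**Definition 1 (Hecke orbit).** For a normalized Hecke eigen-newform $f=\sum_{m\ge1}a_m(f)q^m$, let $\mathbb Q_f=\mathbb Q(a_m(f):m\ge 1)$, a number field. The Hecke orbit of $f$ is the set of forms $\theta(f)=\sum\theta(a_m(f))q^m$ for the embeddings $\theta:\mathbb Q_f\to\overline{\mathbb Q}$.

For instance $\Delta=\sum\tau(m)q^m=q-24q^2+252q^3-\cdots$, the newform of level $1$ and weight $12$, has rational coefficients and is alone in its orbit. In level $1$ and weight $24$ the space has the basis $f_1=E_4^3\Delta=q+696q^2+162252q^3+12831808q^4+\cdots$, $f_2=\Delta^2=q^2-48q^3+1080q^4+\cdots$. Comparing coefficients of $q$ and $q^2$ gives $T_2f_1=696f_1+20736000f_2$ and $T_2f_2=f_1+384f_2$. So $T_2$ has trace $1080$ and determinant $-20468736$, hence eigenvalues $540\pm12\sqrt{144169}$. These are irrational, since $379^2<144169<380^2$. The two newforms of weight $24$ are therefore conjugate and form one orbit.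

**Definition 2 (congruence).** Let $f,g$ be normalized eigen-newforms, possibly of different levels and weights, and let $\mathfrak p$ be a prime above the rational prime $\ell$ in a number field containing all $a_m(f),a_m(g)$. Then $f\equiv g\pmod{\mathfrak p}$ means $a_m(f)\equiv a_m(g)\pmod{\mathfrak p}$ for *all* $m$. This is called a congruence mod $\ell$.

For instance $f=\eta(z)^2\eta(11z)^2=q\prod(1-q^n)^2(1-q^{11n})^2$ is the newform of level $11$ and weight $2$. Since $(1-q^{11n})^2\equiv(1-q^n)^{22}\pmod{11}$, we get $f\equiv q\prod(1-q^n)^{24}=\Delta\pmod{11}$.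

**Definition 3 (congruence graph).** Let $S$ be the set of divisors of $N$ and $W$ a set of weights. The nodes of $\mathcal G_{S,W}$ are the Hecke orbits of newforms in $S(n,k)^{\mathrm{new}}$ with $n\in S$, $k\in W$. Two nodes are joined whenever, for some prime $\ell$, there is a congruence mod $\ell$ between forms in the two orbits. A connected graph is understood to be nonempty.

The conjecture from "Entanglement of Modular Forms" (https://rene25.gaati.org/talks/anni.pdf) says: *given $S$ and a finite $W$, there is a finite set $W'\supseteq W$ such that $\mathcal G_{S,W'}$ is connected.* We shall prove it.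

Two facts about a newform $f$ of level $n$ and weight $k$ are used constantly. The first is multiplicativity together with
$$a_{r^{i+1}}=a_ra_{r^i}-r^{k-1}a_{r^{i-1}}\ \ (r\nmid n),\qquad a_{q^i}=a_q^i\ \ (q\mid n). \tag{1}$$
The second is due to Atkin–Lehner (see Miyake, *Modular Forms*, §4.6):
$$a_q(f)=0\ \text{ if } q^2\mid n;\qquad f|_kW_q=-q^{1-k/2}a_q(f)f,\ \text{ hence } a_q(f)=\pm q^{k/2-1},\ \text{ if } q\,\|\,n. \tag{2}$$

When $N$ is a power of $2$, the graph is a star around $\Delta$.

**Lemma 4.** Every newform $f$ of level $2^a$ ($a\ge0$) is congruent to $\Delta$ modulo every prime above $2$.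

*Proof.* We use a theorem of Tate (*The non-existence of certain Galois extensions of $\mathbb Q$ unramified outside 2*, Contemp. Math. 174 (1994)): if $L/\mathbb Q$ is a finite Galois extension unramified at all odd primes whose group embeds in $\mathrm{SL}_2(\mathbb F)$, with $\mathbb F$ a finite field of characteristic $2$, then $L\subset\mathbb Q(\sqrt{-1},\sqrt2)$. In particular the group is a $2$-group.

**Step 1: odd primes.** Let $\bar\rho$ be the semisimple mod $2$ Galois representation attached to $f$ (Deligne). It is unramified outside $2$, it has finite image and determinant $1$, and $\mathrm{tr}\,\bar\rho(\mathrm{Frob}_r)=\overline{a_r(f)}$ for odd $r$. By Tate its image is a $2$-group. The only irreducible representation of a $2$-group in characteristic $2$ is the trivial one, so the semisimple $\bar\rho$ is trivial. Its traces are $2=0$, that is, $a_r(f)\equiv0$ for all odd primes $r$.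

**Step 2: the prime 2.** We claim $a_2(f)\equiv0$. For $a\ge2$, $a_2(f)=0$ by (2). For $a=1$, $S_2(\Gamma_0(2))=0$, so $k\ge4$ and $a_2(f)=\pm2^{k/2-1}\equiv0$. Let $a=0$. The lattice $S_k(\mathrm{SL}_2(\mathbb Z),\mathbb Z)$ has a $\mathbb Z$-basis of forms $E_4^xE_6^y\Delta^i$ with $i\ge1$, and $E_4\equiv E_6\equiv1\pmod2$. So it reduces into $\bigoplus_{1\le i\le k/12}\mathbb F_2\Delta^i$. On $q$-expansions mod $2$, $T_2$ is $U_2:\sum a_mq^m\mapsto\sum a_{2m}q^m$. Now $\Delta=q\prod(1-q^n)^{24}\equiv q\prod(1-q^{8n})^3$ has only odd exponents, so $U_2(\Delta)=0$. Squaring mod $2$ replaces $q$ by $q^2$, so $U_2(\Delta^{2i})=\Delta^i$ and $U_2(\Delta^{2i+1})=\Delta^iU_2(\Delta)=0$. Hence $T_2$ is nilpotent mod $2$. Its characteristic polynomial on the lattice is a power of $x$ mod $2$, and $a_2(f)\equiv0$.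

**Step 3: assembling.** Steps 1 and 2 apply to $\Delta$ as well. By (1), since $r^{k-1}\equiv1\pmod2$ for odd $r$, the coefficients at odd prime powers agree. Also $a_{2^i}\equiv0$ for $i\ge1$ in both forms. By multiplicativity $f\equiv\Delta$. $\square$

**Corollary 5.** If $N=2^a$, then for every finite $W$ the set $W'=W\cup\{12\}$ makes $\mathcal G_{S,W'}$ connected: every node is $\Delta$ or adjacent to $\Delta$.

What changes when an odd prime divides $N$?

## Rigidity: a prime can leave the level only modulo itself

**Lemma 6 (rigidity).** If $f\equiv g$ modulo a prime above $\ell$ and a prime $p$ divides the level of $f$ but not that of $g$, then $\ell=p$.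

*Proof.* By (1), $a_{p^2}(f)=a_p(f)^2$ and $a_{p^2}(g)=a_p(g)^2-p^{k_g-1}$, where $k_g\ge2$ is the weight of $g$. The congruences at $p$ and at $p^2$ give $p^{k_g-1}\equiv0$, so $\ell=p$. $\square$

So a form of level $15$, say, can never be adjacent to $\Delta$: the primes $3$ and $5$ would both have to equal $\ell$. Even for prime level adjacency may fail. Let $f$ be the weight $2$ newform of the elliptic curve $y^2+xy+y=x^3-x^2-x-14$ of conductor $17$. Over $\mathbb F_2$ the equation is $y^2+xy+y=x^3+x^2+x$, with points $(0,0),(0,1),(1,1)$ and $\infty$. So $a_2(f)=2+1-4=-1$. By Lemma 6, adjacency to $\Delta$ would have to be mod $17$, but $-1\not\equiv-24=\tau(2)\pmod{17}$. A star around $\Delta$ is therefore not available in general; we need paths.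

Let $\omega(n)$ be the number of primes dividing $n$ and $\omega'(n)$ the number of odd primes dividing $n$. These are the results.

**Theorem A.** Let $S$ be the set of divisors of $N\ge1$. There is a finite set of weights $W_0=W_0(N)$ such that for every set of weights $W'\supseteq W_0$ the graph $\mathcal G_{S,W'}$ is connected, of diameter $\le2(\omega'(N)+2)$. In particular, for any finite $W$ the finite set $W'=W\cup W_0$ works, so the conjecture holds.

**Theorem B.** In the graph of all newforms of level dividing $N$ and arbitrary weight, every newform $f$ of level $n$ satisfies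
$$\omega(n)\le\mathrm{dist}(f,\Delta)\le\omega'(n)+1 .$$
So $\mathrm{dist}(f,\Delta)=\omega(n)$ if $n$ is even, and it is $\omega(n)$ or $\omega(n)+1$ if $n$ is odd; both values occur for odd $n$. Moreover, if $f\equiv g$ modulo a prime above $\ell$ and a prime $p$ divides the level of $f$ but not that of $g$, then $\ell=p$.

The last sentence is Lemma 6. It also gives the lower bound at once.

*Proof of the lower bound in Theorem B.* Let $f=f_0,f_1,\dots,f_l=\Delta$ be a path. For each prime $p\mid n$ some edge $f_if_{i+1}$ has $p\mid\mathrm{level}(f_i)$ and $p\nmid\mathrm{level}(f_{i+1})$. By Lemma 6 any congruence realizing this edge is mod $p$. Hence distinct primes give distinct edges, and $l\ge\omega(n)$. $\square$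

Lemma 6 also tells us what the edges must do. A congruence that removes $p$ is a congruence mod $p$, and no other prime may enter or leave the level at that step. So we aim for the following.

**Proposition 7.** Let $p\ge5$ or $p=3$. Let $m\ge1$ be prime to $p$, with $8\mid m$ if $p=3$. Let $f$ be a newform of level $p^em$, $e\ge1$. For any place of $\overline{\mathbb Q}$ above $p$ there is a newform $g$ of level exactly $m$ (of some weight) with $f\equiv g$ modulo that place.

## Level 6 modulo 3: a lift that turns out to be old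

A natural first attempt at Proposition 7 runs as follows. The Hecke eigenvalues of $f$ occur in the cohomology of $\Gamma_0(p^em)$. Shapiro's lemma moves them to $\Gamma_0(m)$ with larger coefficients. Modulo $p$ these coefficients break into irreducible pieces, which also occur in level $m$ and other weights. One then lifts the mod $p$ eigensystem to an eigenform of level $m$ in characteristic $0$. The weak point is that the lift may be an *oldform* at level $m$. Then the newform behind it has a level smaller than $m$, and the full congruence with $f$ can fail.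

This does occur. Let $f=\eta(z)^2\eta(2z)^2\eta(3z)^2\eta(6z)^2=q-2q^2-3q^3+\cdots$, which spans $S_4(\Gamma_0(6))$; as $S_4(\Gamma_0(2))=S_4(\Gamma_0(3))=0$, it is a newform of level $6$. Take $p=3$, $m=2$. Lemma 21 below shows $a_r(f)\equiv1+r\equiv\tau(r)\pmod3$ for all primes $r\nmid6$. In weight $12$ the space $S_{12}(\Gamma_0(2))$ has dimension $2$ and is spanned by $\Delta(z),\Delta(2z)$. On it $T_r$ is $\tau(r)$, and $U_2$ has characteristic polynomial $x^2+24x+2048\equiv(x-1)(x+1)\pmod 3$. As $a_2(f)=-2\equiv1$, even the eigenvalue of $U_2$ is matched mod $3$. But the only newform behind this space is $\Delta$, and $\tau(2)=-24\equiv0\not\equiv a_2(f)$. In weight $8$, on the other hand, there is a newform of level $2$ with $a_2=-8\equiv1$, as we shall see in Lemma 22. (This pair $p=3$, $m=2$ is outside Proposition 7, but it shows the phenomenon.)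

So occurrence of an eigensystem is too weak a statement. We shall *count* instead. For a mod $p$ eigensystem $\Lambda$ and a coefficient module $M$ we form
$$\Phi(M)=\sum_{d\mid m}\beta(d)\big(\dim H^1(\Gamma_0(d),M)_\Lambda-\dim H^0(\Gamma_0(d),M)_\Lambda\big),$$
with integers $\beta(d)$ chosen so that every form of level properly dividing $m$ cancels. This number is additive in $M$. On the other hand, in the Grothendieck group of coefficient modules, a large power of $p$ in the level equals a multiple of an increase of the weight. The presence of $f$ at level $p^em$ then forces the number of newforms of level exactly $m$ with system $\Lambda$ to tend to infinity with the weight. This leaves enough room to arrange the last condition, the one at $p$ itself.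

## Cohomology of $\Gamma_0(n)$ and its Hecke operators

Fix an odd prime $p$ and embeddings $\overline{\mathbb Q}\subset\mathbb C$, $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$. Let $\mathcal O$ be the ring of integers of a large enough finite extension $K/\mathbb Q_p$, with uniformizer $\varpi$ and residue field $F$.

**Definition 8 (good).** $\Gamma_0(n)$ is *good* if $p\ge5$, or $p=3$ and $n$ is even.

Every finite subgroup of a good $\Gamma$ has order prime to $p$. Indeed, finite subgroups of $\mathrm{SL}_2(\mathbb Z)$ are cyclic of order $1,2,3,4,6$. An element of order $3$ has trace $-1$; if its lower-left entry is even, then $ad-bc=1$ forces $a,d$ odd, and the trace is even, a contradiction. For $p=3$ the group $\Gamma_0(4)$ is good, while $\mathrm{SL}_2(\mathbb Z)$ is not, as it contains $\begin{pmatrix}0&-1\\1&-1\end{pmatrix}$ of order $3$.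

**Lemma 9 (vanishing).** If $\Gamma$ is good and $M$ is an $\mathcal O[\Gamma]$-module, then $H^i(\Gamma,M)=0$ for $i\ge2$. If $M$ is finitely generated over $\mathcal O$, so are $H^0$ and $H^1$.

*Proof.* $\mathrm{SL}_2(\mathbb Z)=\mathbb Z/4*_{\mathbb Z/2}\mathbb Z/6$ acts without inversion on a tree with finite stabilizers, and $\Gamma$, of finite index, has finitely many orbits of vertices and edges. The sequence $0\to\mathbb Z[\text{edges}]\to\mathbb Z[\text{vertices}]\to\mathbb Z\to0$ gives a long exact sequence
$$\cdots\to H^i(\Gamma,M)\to\bigoplus_vH^i(\Gamma_v,M)\to\bigoplus_eH^i(\Gamma_e,M)\to H^{i+1}(\Gamma,M)\to\cdots$$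
over orbit representatives. The stabilizers have order invertible in $\mathcal O$, so their cohomology vanishes in degrees $\ge1$. Hence $H^i(\Gamma,M)=0$ for $i\ge2$, and $H^0,H^1$ are kernel and cokernel of a map between finite sums of submodules of $M$. $\square$

**Definition 10 (Hecke operators).** Let $\Sigma\supset\Gamma$ be a monoid of integral matrices of positive determinant and $X$ a left $\Sigma$-module. A double coset $\Gamma\alpha\Gamma=\bigsqcup\alpha_i\Gamma\subset\Sigma$ acts on $X^\Gamma$ by $x\mapsto\sum\alpha_ix$.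

To pass to cohomology, let $Q_\bullet\to\mathbb Z$ be a resolution by free $\mathbb Z[\mathrm{GL}_2^+(\mathbb Q)]$-modules. For a $\Sigma$-module $M$, $\mathrm{Hom}(Q_\bullet,M)$ is a complex of $\Sigma$-modules via $(\alpha\varphi)(x)=\alpha\varphi(\alpha^{-1}x)$, and $H^i(\Gamma,M)=H^i(\mathrm{Hom}(Q_\bullet,M)^\Gamma)$. Each $Q_i$ is free over $\mathbb Z[\Gamma]$, so $\mathrm{Hom}_\Gamma(Q_i,-)$ is exact. Thus Hecke operators act on $H^i(\Gamma,M)$, functorially and compatibly with long exact sequences.

We use the monoids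
$$\Sigma_p=\{g\in M_2(\mathbb Z):\det g>0,\ p\nmid\det g\},\qquad \Theta_p=\left\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in M_2(\mathbb Z):\det>0,\ p\mid c,\ p\nmid d\right\}$$
and, at level $n$, the following operators.

* $T_r$ ($r\nmid pn$), given by $\Gamma\,\mathrm{diag}(1,r)\Gamma=\{g\in M_2(\mathbb Z):\det g=r,\ n\mid c\}$.
* $w_q$ ($q\|n$, $q\ne p$), given by the single coset $W\Gamma=\Gamma W$ of all integral matrices $\begin{pmatrix}qx&y\\nz&qt\end{pmatrix}$ of determinant $q$.
* $U_p$ (if $p\mid n$), given by $\Gamma\,\mathrm{diag}(p,1)\Gamma=\{g:\det g=p,\ n\mid c,\ p\nmid d\}=\bigsqcup_{i\bmod p}\alpha_i\Gamma$ with $\alpha_i=\begin{pmatrix}p&-i\\0&1\end{pmatrix}$.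

If $p\mid n$, all matrices here lie in $\Theta_p$; for $w_q$, the determinant gives $q^2xt\equiv q\pmod p$, so $p\nmid qt$. The operators commute. For $T_r,T_{r'},U_p$ see Shimura, *Arithmetic Theory of Automorphic Functions*, Ch. 3. The $w_q$ commute with each other by Atkin–Lehner: both products of $W_q$ and $W_{q'}$ lie in the single coset of matrices of type $W_{qq'}$. Finally, conjugation by $W$ preserves the order $\{n\mid c\}$. When $p\mid n$, $W$ is upper triangular mod $p$ and invertible there, so conjugation also preserves the lower-right entry mod $p$ of elements of this order. Hence it preserves the double cosets of $T_r$ and $U_p$.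

A *system* of commuting operators on a finite-dimensional space over an algebraically closed field is a tuple of simultaneous (generalized) eigenvalues; its multiplicity is the dimension of its generalized eigenspace.

**Step: comparing with modular forms.** For a ring $R$ let $L_j(R)$ be the homogeneous polynomials of degree $j$ in $X,Y$, with $(gP)(X,Y)=P((X,Y)g)$. Put $v(z)=(zX+Y)^j$; then $g\,v(z)=(cz+d)^jv(gz)$. Put $j=k-2$, $f|g=\det(g)^{k-1}(cz+d)^{-k}f(gz)$ and $\omega_f=f(z)v(z)\,dz$, and let $g^\iota=\det(g)g^{-1}$ be the adjugate.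

**Lemma 11 (Eichler–Shimura with operators).** There is an isomorphism $M_k(\Gamma_0(n))\oplus\overline{S_k(\Gamma_0(n))}\cong H^1(\Gamma_0(n),L_{k-2}(\mathbb C))$ under which $\bigsqcup\alpha_i\Gamma$ acts on $M_k$ by $f\mapsto\sum_if|\alpha_i^\iota$, and on $\overline{S_k}$ by the complex conjugate of its action on $S_k$. Here $T_r$ and $U_p$ are the classical operators and $w_q=q^{k/2-1}\,\cdot|_kW_q$. So $w_q=-a_q(h)$ on a newform $h$ of level exactly divisible by $q$, and $w_q^2=q^{k-2}$. The systems are algebraic, and those in $H^1(\Gamma_0(n),L_{k-2}(\overline K))$ are, with multiplicities, those in $M_k\oplus\overline{S_k}$. For the operators $T_r,w_q$ alone, $\overline{S_k}$ and $S_k$ carry the same systems with the same multiplicities.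

*Proof.* The Eichler–Shimura theorem (Shimura, Ch. 8; Hida, *Elementary Theory of L-functions and Eisenstein Series*, Ch. 6) says that $f\mapsto\omega_f$, $\bar f\mapsto\overline{\omega_f}$ induce the isomorphism. We check the operators. Let $A^i$ be the smooth $L_j(\mathbb C)$-valued $i$-forms on the upper half plane, with $\alpha\in\mathrm{GL}_2^+(\mathbb Q)$ acting by $\alpha\omega=\alpha\circ(\alpha^{-1})^*\omega$, and let $Z^1\subset A^1$ be the closed forms. By the Poincaré lemma $0\to L_j(\mathbb C)\to A^0\to Z^1\to0$ is exact, and it is equivariant. So the connecting map $(Z^1)^\Gamma\to H^1(\Gamma,L_j(\mathbb C))$ commutes with Hecke operators. Since $(g^\iota)^{-1}$ and $g$ act equally on the upper half plane, and $g^\iota g=\det g$ acts on $L_j$ by $\det(g)^j$,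
$$g^\iota\omega_f=f(gz)\,g^\iota v(gz)\,d(gz)=f(gz)(cz+d)^{-j}\det(g)^jv(z)\det(g)(cz+d)^{-2}dz=\omega_{f|g}.$$
For $T_r$, the adjugates run through the classical right cosets. For $U_p$, $\alpha_i^\iota=\begin{pmatrix}1&i\\0&p\end{pmatrix}$, and $\sum f|\alpha_i^\iota=\frac1p\sum f(\frac{z+i}p)$. For $w_q$, $W^\iota$ is again of type $W_q$, and $\det^{k-1}$ exceeds $\det^{k/2}$ by $q^{k/2-1}$. By (2), $w_q=-a_q(h)$ on $h$, and $w_q^2=q^{k-2}$ as $|_kW_q$ is an involution. The matrices are real, so on $\overline{\omega_f}$ we get complex conjugates. The $T_r$- and $w_q$-eigenvalues on $S_k$ are real, which gives the last sentence.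

For algebraicity, $\Gamma$ is finitely presented, so $H^1(\Gamma,L_j(R))$ is the middle cohomology of a complex $L_j(R)\to L_j(R)^x\to L_j(R)^y$ (values of cocycles on generators; relations) that arises from $R=\mathbb Z$ by $\otimes R$. For flat $R$, in particular $R=\overline{\mathbb Q},\mathbb C,\mathcal O,K,\overline K$, we get $H^1(\Gamma,L_j(R))=H^1(\Gamma,L_j(\mathbb Z))\otimes R$. The operators are integral and act on $H^1(\Gamma,L_j(\mathbb Z))$. $\square$

**Step: reading multiplicities from mod $p$ cohomology.** Let $X$ be a finitely generated $\mathcal O$-module with commuting operators, and $\Lambda$ a tuple of values for them in $F$. The image of the operator algebra in $\mathrm{End}(X)$ is a finite $\mathcal O$-algebra, hence a product of local rings. So the localization $X_\Lambda$ at the maximal ideal of $\Lambda$ is a direct summand of $X$, and $X\mapsto X_\Lambda$ is exact. For example, for $X=\mathcal O^2$ with one operator $\mathrm{diag}(1,1+p)$ and $\Lambda=1$, we have $X_\Lambda=X$: both eigenvalues reduce to $1$.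

**Lemma 12.** (a) $\dim_F(X/\varpi)_\Lambda-\dim_FX[\varpi]_\Lambda=\mathrm{rank}_{\mathcal O}X_\Lambda$, and this is the number (with multiplicity) of systems in $X\otimes\overline K$ reducing to $\Lambda$.

(b) If $\Gamma$ is good and $M_{\mathcal O}$ is finite free over $\mathcal O$ with reduction $M$, then $H^1(M)=H^1(M_{\mathcal O})/\varpi$, the sequence $0\to H^0(M_{\mathcal O})/\varpi\to H^0(M)\to H^1(M_{\mathcal O})[\varpi]\to0$ is exact, and
$$\dim H^1(\Gamma,M)_\Lambda-\dim H^0(\Gamma,M)_\Lambda=\mathrm{rank}\,H^1(\Gamma,M_{\mathcal O})_\Lambda-\mathrm{rank}\,H^0(\Gamma,M_{\mathcal O})_\Lambda.\tag{3}$$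

*Proof.* (a) Any finitely generated $\mathcal O$-module $Y$ satisfies $\dim Y/\varpi-\dim Y[\varpi]=\mathrm{rank}\,Y$; take $Y=X_\Lambda$. After extending scalars to $\overline K$, $X_\Lambda$ is the sum of the generalized eigenspaces whose systems reduce to $\Lambda$. (b) The long exact sequence of $0\to M_{\mathcal O}\xrightarrow{\varpi}M_{\mathcal O}\to M\to0$ and $H^2=0$ (Lemma 9) give the two statements on $H^0,H^1$. So the left side of (3) is $\dim(H^1(M_{\mathcal O})/\varpi)_\Lambda-\dim H^1(M_{\mathcal O})[\varpi]_\Lambda-\dim(H^0(M_{\mathcal O})/\varpi)_\Lambda$. Apply (a), and note that $H^0(M_{\mathcal O})$ is torsion-free. $\square$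

**Step: moving powers of $p$ from the level into the coefficients.** Let $p\nmid d$, $s\ge0$, and let $\mathcal P_s=\mathcal O[\mathbb P^1(\mathbb Z/p^s)]$ be the permutation module on lines spanned by column vectors ($\mathcal P_0=\mathcal O$), on which $\Sigma_p$ acts. Put $y_0=[(1,0)^t]$.

**Lemma 13 (Shapiro).** For a $\Sigma_p$-module $M$ over $\mathcal O$ we have $H^i(\Gamma_0(d),M\otimes\mathcal P_s)\cong H^i(\Gamma_0(dp^s),M)$, compatibly with $T_r$ ($r\nmid pd$) and $w_q$ ($q\|d$).

*Proof.* Let $X$ be a $\Sigma_p$-module. Since $p\nmid d$, $\Gamma_0(d)$ maps onto $\mathrm{SL}_2(\mathbb Z/p^s)$ and acts transitively on $\mathbb P^1(\mathbb Z/p^s)$; the stabilizer of $y_0$ is $\Gamma_0(dp^s)$. So $\sum_yx_y\otimes[y]\mapsto x_{y_0}$ is an isomorphism $(X\otimes\mathcal P_s)^{\Gamma_0(d)}\cong X^{\Gamma_0(dp^s)}$. Let $\mathcal D$ be the double coset of an operator at level $d$. From the explicit descriptions, the one at level $dp^s$ is $\mathcal D'=\{g\in\mathcal D:gy_0=y_0\}$. By transitivity we can write $\mathcal D=\bigsqcup\alpha_i\Gamma_0(d)$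 with $\alpha_iy_0=y_0$ (replace $\alpha_i$ by $\alpha_i\gamma$ with $\gamma y_0=\alpha_i^{-1}y_0$). If $g=\alpha_i\gamma\in\mathcal D'$, then $\gamma y_0=y_0$. So $\mathcal D'=\bigsqcup\alpha_i\Gamma_0(dp^s)$. The $y_0$-component of $\sum_i\alpha_i\sum_yx_y\otimes[y]$ comes from the $y$ with $\alpha_iy=y_0$, i.e. $y=y_0$, and equals $\sum_i\alpha_ix_{y_0}$. Now take $X=\mathrm{Hom}(Q_\bullet,M)$, for which $X\otimes\mathcal P_s=\mathrm{Hom}(Q_\bullet,M\otimes\mathcal P_s)$. $\square$

**Step: bounding the part where $U_p$ is a unit.** For a finitely generated $\mathcal O$-module with an operator $U_p$, let "ord" denote the direct summand on which $U_p$ is invertible modulo $\varpi$; this is an exact functor. For example, $U_p$ on the span of $\Delta(z),\Delta(pz)$ has characteristic polynomial $x^2-\tau(p)x+p^{11}$. It has a unit root for $p=11$, since $\tau(11)\equiv1\pmod{11}$ by the congruence after Definition 2 ($U_{11}$ has eigenvalue $a_{11}=\pm1$ on that level $11$ form, so $\tau(11)$ is a unit in any case). It has none for $p=5$, as $\tau(5)=4830\equiv0$.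 Let $F(\chi_j)$ be $F$ with $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Theta_p$ acting by $d^j$. It depends only on $j$ mod $p-1$.

**Lemma 14.** Let $p\mid n$ and let $\Gamma=\Gamma_0(n)$ be good. Then, equivariantly for $T_r,w_q,U_p$,
$$H^i(\Gamma,L_j(F))^{\rm ord}\cong H^i(\Gamma,F(\chi_j))^{\rm ord}\quad(i=0,1),\tag{4}$$
and both sides vanish for $i=0$. The module $H^1(\Gamma,L_j(\mathcal O))^{\rm ord}$ is torsion-free with reduction $H^1(\Gamma,L_j(F))^{\rm ord}$, and its rank is at most $B(n):=\max_j\dim H^1(\Gamma_0(n),F(\chi_j))$, independently of $j$.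

*Proof.* For $g\in\Theta_p$ we have $(gP)(0,1)=P(c,d)=d^jP(0,1)$ in $F$. So $P\mapsto P(0,1)$ gives an exact sequence of $\Theta_p$-modules $0\to\mathrm{Ker}\to L_j(F)\to F(\chi_j)\to0$. In $L_j(F)$, $\alpha_iP=P(pX,Y-iX)=P(0,1)(Y-iX)^j$, so each $\alpha_i$ kills $\mathrm{Ker}$. Hence $U_p=0$ on $H^*(\Gamma,\mathrm{Ker})$, the ordinary part of $H^*(\Gamma,\mathrm{Ker})$ vanishes, and (4) follows from the long exact sequence. On $H^0(\Gamma,F(\chi_j))$ each of the $p$ matrices $\alpha_i$ acts as $1$, so $U_p=p=0$ and the ordinary part is $0$. By Lemma 12(b), $H^1(L_j(\mathcal O))[\varpi]^{\rm ord}$ is a quotient of $H^0(L_j(F))^{\rm ord}=0$, so $H^1(L_j(\mathcal O))^{\rm ord}$ is torsion-free. Its rank is the dimension of its reduction $H^1(L_j(F))^{\rm ord}\cong H^1(F(\chi_j))^{\rm ord}$. $\square$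

## Oldform spans as tensor products

To count newforms we must know how the operators act on everything that comes from a lower level, including Eisenstein series.

**Definition 15 (primitive forms).** A *primitive form* $h$ of weight $k$ and conductor $c$ is one of the following.

* (N) A newform of level $c$.
* (E) An Eisenstein series $E_k^{\chi,\bar\chi}$, with $\chi$ a primitive Dirichlet character, $c=\mathrm{cond}(\chi)^2$, and $\chi\ne1$ if $k=2$. Here $a_r(h)=\chi(r)+\bar\chi(r)r^{k-1}$ for $r\nmid c$.
* (E$^*$) If $k=2$: $E_2^*=E_2-3/(\pi y)$, with $c=1$ and $a_r(h)=1+r$ (that is, $\chi=1$).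

For $c\mid n$ let $V_h(n)$ be the span of the functions $h(t'z)$, $t'\mid n/c$.

For example, $V_\Delta(2)$ is spanned by $\Delta(z),\Delta(2z)$, and $V_{E_2^*}(2)$ by $E_2^*(z),E_2^*(2z)$; its holomorphic members are the multiples of $E_2(z)-2E_2(2z)$. In each case $h$ transforms in weight $k$ under $\Gamma_0(c)$, and $T_rh=a_r(h)h$ for $r\nmid c$. For (E) this is Diamond–Shurman, *A First Course in Modular Forms*, Prop. 5.2.3. For (E$^*$), $E_2=1-24\sum\sigma(m)q^m$ satisfies $\sigma(rm)+r\sigma(m/r)=(1+r)\sigma(m)$ and has constant term multiplied by $1+r$, and each of the $r+1$ upper triangular cosets sends $y^{-1}$ to $y^{-1}$.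

By Atkin–Lehner and Diamond–Shurman, Thms 4.5.2 and 4.6.2, the functions $h(t'z)$ for all $h$ of type (N) form a basis of $S_k(\Gamma_0(n))$. Together with those of type (E) they form a basis of $M_k(\Gamma_0(n))$ if $k\ge4$. If $k=2$, $M_2(\Gamma_0(n))$ is the direct sum of the $V_h(n)$ of types (N), (E) and the holomorphic subspace $\{\sum c_{t'}E_2^*(t'z):\sum c_{t'}/t'=0\}$ of $V_{E_2^*}(n)$. The functions $E_2^*(t'z)$ are independent: if $t'$ is minimal with $c_{t'}\ne0$, the coefficient of $q^{t'}$ is $-24c_{t'}\neq0$. So $V_h(n)=\bigotimes_{q\mid n}V_q$, where $V_q$ has a basis indexed by $v_q(t')$ and $\dim V_q=v_q(n)-v_q(c)+1$.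

**Lemma 16.** The operators act on $V_h(n)$ as follows.

* (a) $T_r$ ($r\nmid n$) is the scalar $a_r(h)$.
* (b) If $q\|n$ and $q\mid c$, then $h$ is of type (N) and $w_q=-a_q(h)$ is scalar.
* (c) If $q\|n$ and $q\nmid c$, then $w_q$ acts on the factor $V_q$ only, with eigenvalues $q^{k/2-1}$ and $-q^{k/2-1}$, once each.
* (d) Let $p\|n$. If $p\nmid c$, $U_p$ acts on the factor $V_p$ only, with characteristic polynomial $x^2-a_p(h)x+p^{k-1}$. If $p\mid c$, then $h$ is of type (N) and $U_p=a_p(h)$ is scalar.
* (e) For $h=E_2^*$, the quotient of $V_h(n)$ by its holomorphic subspace is a line on which $T_r=1+r$, $w_q=1$, $U_p=p$. The $T_r,w_q$ have the same values on $H^0(\Gamma_0(n),K)$.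

*Proof.* Write $h(t'z)$ as a multiple of $h|\mathrm{diag}(t',1)$.

(a) $\mathrm{diag}(t',1)\begin{pmatrix}1&i\\0&r\end{pmatrix}=\begin{pmatrix}1&t'i\\0&r\end{pmatrix}\mathrm{diag}(t',1)$; as $r\nmid t'$, $t'i$ runs through the residues mod $r$; and $\mathrm{diag}(t',1)$ commutes with $\mathrm{diag}(r,1)$.

(b) Conductors of types (E), (E$^*$) are squares, so $h$ is of type (N), and $q\nmid t'$. We have $\mathrm{diag}(t',1)\begin{pmatrix}qx&y\\nz&qt\end{pmatrix}=\begin{pmatrix}qx&t'y\\(n/t')z&qt\end{pmatrix}\mathrm{diag}(t',1)$, and since $c\mid n/t'$ the matrix on the right is of type $W_q$ for level $c$.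

(c) Let $n=qn'$ and $q\nmid t_0$. Then $G=h(t_0z)$ transforms under $\Gamma_0(n')$, and $\begin{pmatrix}qx&y\\nz&qt\end{pmatrix}=\begin{pmatrix}x&y\\n'z&qt\end{pmatrix}\mathrm{diag}(q,1)$ with the first factor in $\Gamma_0(n')$. So $w_qG=q^{k-1}G(qz)$. As $W^2\in q\Gamma_0(n)$, $w_q^2=q^{2(k-1)}q^{-k}=q^{k-2}$, hence $w_q(G(qz))=q^{-1}G$. These scalars do not depend on $t_0$; the $2\times2$ matrix has trace $0$ and square $q^{k-2}$.

(d) If $p\nmid c$ and $p\nmid t_0$, then $U_p(h(pt_0z))=h(t_0z)$ by periodicity, and $T_ph=a_p(h)h$ gives $U_p(h(t_0z))=a_p(h)h(t_0z)-p^{k-1}h(pt_0z)$. If $p\mid c$, then $p\|c$ is not a square, $h$ is of type (N), and $p\nmid t'$; argue as in (a).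

(e) The line is that of coefficients of $y^{-1}$. Since $\mathrm{Im}(gz)=\det(g)y/|cz+d|^2$,
$$\det(g)(cz+d)^{-2}\,\mathrm{Im}(gz)^{-1}=\frac{c\bar z+d}{(cz+d)y}=y^{-1}-\frac{2ic}{cz+d}.$$
So a double coset with $\nu$ cosets acts on the line as $\nu$, and it also acts as $\nu$ on $H^0$ of trivial coefficients. $\square$

## A signed count that sees only level exactly $m$

Let $p,m$ be as in Proposition 7. The purpose of the next definition is to subtract oldforms.

**Definition 17 (weights $\beta$ and the count $\Phi$).** For $d\mid m$ put $\beta(d)=\prod_{q\mid m}\beta_q(d)$, where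

* if $v_q(m)=1$: $\beta_q=1,-1$ for $v_q(m/d)=0,1$;
* if $v_q(m)\ge2$: $\beta_q=1,-2,1,0$ for $v_q(m/d)=0,1,2,\ge3$.

Fix $\Lambda=((\lambda_r)_{r\nmid pm},(c_q)_{q\|m})$ in $F$ with $c_q^2=q^{k-2}$. For a finite-dimensional $F$-representation $M$ of $\mathrm{GL}_2(\mathbb Z/p^D)$, viewed as a $\Sigma_p$-module, and $d\mid m$ with $\beta(d)\ne0$, let
$$\Phi_d(M)=\dim H^1(\Gamma_0(d),M)_\Lambda-\dim H^0(\Gamma_0(d),M)_\Lambda,\qquad \Phi(M)=\sum_{d\mid m}\beta(d)\Phi_d(M),$$
where at level $d$ only $T_r$ ($r\nmid pm$) and $w_q$ ($q\|m$, $q\mid d$) are used.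

For $m=q$ we get $\Phi=\Phi_q-\Phi_1$. A form of level $1$ has two copies at level $q$, but $w_q$ separates them and only one matches $c_q$, so subtracting once is right. For $m=q^2$ we get $\Phi=\Phi_{q^2}-2\Phi_q+\Phi_1$; a form of level $1$ has $3,2,1$ copies, and $3-4+1=0$.

If $\beta(d)\ne0$, then $\Gamma_0(d)$ is good: for $p=3$, $8\mid m$ and $v_2(m/d)\le2$ force $d$ even. This is the only reason for the hypothesis $8\mid m$. By Lemma 9 a short exact sequence of modules $M$ gives a six-term exact sequence in $H^0,H^1$, and localization is exact. So **$\Phi$ is additive in short exact sequences** and factors through the Grothendieck group of $F[\mathrm{GL}_2(\mathbb Z/p^D)]$-modules.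

**Lemma 18 (one span).** Let $h$ be primitive of weight $k$ and conductor $\delta p^t$, $p\nmid\delta\mid m$, with $a_r(h)\equiv\lambda_r$ for all $r\nmid pm$, and let $s\ge t$. Sum over $d$ with $\delta\mid d\mid m$, with weights $\beta(d)$, the number of systems of $(T_r)_{r\nmid pm}$, $(w_q)_{q\|m,\,q\mid d}$ in $V_h(dp^s)$ reducing to $\Lambda$. The result is $s-t+1$ if $\delta=m$ and $-a_q(h)\equiv c_q$ for all $q\|m$, and it is $0$ otherwise.

*Proof.* By Lemma 16(a)–(c) the number for a given $d$ is $(s-t+1)\prod_{q\mid m}x_q(d)$, where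

* $q\|m$, $q\mid\delta$: $x_q=[-a_q(h)\equiv c_q]$;
* $q\|m$, $q\nmid\delta$, $q\mid d$: $x_q=1$, since exactly one of $\pm q^{k/2-1}$ reduces to $c_q$, because $p$ is odd, $q\ne p$ and $c_q^2=q^{k-2}$;
* $q\|m$, $q\nmid d$: $x_q=1$ (no operator, $\dim V_q=1$);
* $q^2\mid m$: $x_q=v_q(d)-v_q(\delta)+1$.

Put $x_q(d)=0$ if $v_q(\delta)>v_q(d)$. Then $\sum_d\beta(d)\prod_qx_q(d)$ is the product over $q\mid m$ of local sums. For $q\|m$, $q\mid\delta$, only $v_q(d)=1$ counts, giving $[-a_q(h)\equiv c_q]$. For $q\|m$, $q\nmid\delta$, we get $1-1=0$. For $v=v_q(m)\ge2$ and $u=v_q(\delta)$, writing $x^+=\max(x,0)$, we get $(v-u+1)^+-2(v-u)^++(v-u-1)^+$. This is $1$ if $u=v$; it is $2-2=0$ if $u=v-1$; and it is $0$ if $u\le v-2$, as a second difference of a linear function. $\square$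

Let $\nu_t(k)$ be the number of newforms $h$ of weight $k$ and level $mp^t$ with $a_r(h)\equiv\lambda_r$ ($r\nmid pm$) and $-a_q(h)\equiv c_q$ ($q\|m$). Let $\varepsilon_i(k)$ be the number of primitive Dirichlet characters $\chi$ of conductor $\sqrt m\,p^i$ with $\chi(r)+\bar\chi(r)r^{k-1}\equiv\lambda_r$ for all $r\nmid pm$ ($\varepsilon_i=0$ if $m$ is not a square).

**Lemma 19.** There is an integer $\kappa$ independent of $s$ such that for $0\le s\le D$
$$\Phi\big(L_{k-2}(F)\otimes\mathcal P_s\big)=2\sum_{t=0}^s(s-t+1)\nu_t(k)+\sum_{0\le2i\le s}(s-2i+1)\varepsilon_i(k)-2\kappa\,[k=2].$$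

*Proof.* By (3) and Lemmas 13 and 11, $\Phi_d$ is the number of systems reducing to $\Lambda$ in $M_k(\Gamma_0(dp^s))\oplus\overline{S_k(\Gamma_0(dp^s))}$, minus the number in $H^0(\Gamma_0(dp^s),L_{k-2}(K))$. Sum against $\beta$ using Lemma 18. Cusp forms occur twice (in $S_k$ and $\overline{S_k}$), giving $2\sum(s-t+1)\nu_t$.

Let $k\ge4$. Then $H^0=0$: a polynomial $P$ of degree $j=k-2>0$ with $P(X,X+Y)=P(X,Y)$ is $cX^j$, and $X\mapsto X+nY$ does not fix $X^j$. A form of type (E) contributes only if its conductor is $mp^t$. As this is a square, $t=2i$, $m$ is a square, $\mathrm{cond}(\chi)=\sqrt m\,p^i$, and there is no $q\|m$ to impose a condition. This gives $\sum(s-2i+1)\varepsilon_i$.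

Let $k=2$. If the whole span of $E_2^*$ is included, the same count holds, with $E_2^*$ playing the role of $\chi=1$. By Lemma 16(e) we must remove one line for each $d$, and one more for $H^0$, both with the system $T_r=1+r$, $w_q=1$. So the correction is $-2\kappa$ with $\kappa=\sum_d\beta(d)\,[\lambda_r=1+r\ \forall r\nmid pm,\ c_q=1\ \forall q\|m,\,q\mid d]$, which does not involve $s$. $\square$

As a check take $p=5$, $m=1$, $k=2$, $s=0$ and $\lambda_r=1+r$. On the left, $H^1(\mathrm{SL}_2(\mathbb Z),F)=0$ and $H^0=F$, so $\Phi=-1$. On the right, $\nu_0=0$, $\varepsilon_0=1$ ($\chi=1$) and $\kappa=1$, so we get $1-2=-1$.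

## Powers of $p$ in the level equal weight

**Lemma 20.** Let $D\ge2$, $A\ge1$, $k'=k+A(p^2-1)$. In the Grothendieck group of $F[\mathrm{GL}_2(\mathbb Z/p^D)]$-modules,
$$(p-1)A\big([L_{k-2}\otimes\mathcal P_D]-[L_{k-2}\otimes\mathcal P_1]\big)=(k-1)(p^{D-1}-1)\big([L_{k'-2}]-[L_{k-2}]\big)$$
(all reduced mod $\varpi$).

For example, with $p=3$, $D=2$, $k=2$, $A=1$ it says $2([\mathcal P_2]-[\mathcal P_1])=2([L_8]-[L_0])$; the dimensions are $2(12-4)$ and $2(9-1)$.

*Proof.* Brauer characters determine classes in the Grothendieck group, so we compare them at a $p$-regular $g$. Its image $\bar g\in\mathrm{GL}_2(\mathbb F_p)$ has order prime to $p$, hence is semisimple, with eigenvalues $a,b\in\mathbb F_{p^2}$. Denote Teichmüller lifts by tildes.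

**Step 1: $a\ne b$.** The character of $L_j$ is $(\tilde a^{j+1}-\tilde b^{j+1})/(\tilde a-\tilde b)$. As $\tilde a^{p^2-1}=\tilde b^{p^2-1}=1$, it is the same for $j=k-2$ and $j=k'-2$, and the right side is $0$. The characters of $\mathcal P_D$ and $\mathcal P_1$ are the numbers of fixed lines. If $a,b\in\mathbb F_p$, then by Hensel $g$ is diagonalizable over $\mathbb Z/p^D$ with eigenvalues distinct mod $p$, and both numbers are $2$. Otherwise no line is fixed mod $p$ and both are $0$. So the left side is $0$.

**Step 2: $\bar g=a$ is scalar.** Then $g\tilde a^{-1}$ is $p$-regular and lies in the kernel of reduction mod $p$, a $p$-group; so $g=\tilde a$. Since $|\mathbb P^1(\mathbb Z/p^D)|=p^{D-1}(p+1)$, the left side is $(p-1)A(k-1)\tilde a^{k-2}(p+1)(p^{D-1}-1)$. As $\tilde a^{k'-2}=\tilde a^{k-2}$ and $k'-k=A(p^2-1)$, the right side is $(k-1)(p^{D-1}-1)A(p^2-1)\tilde a^{k-2}$. These are equal. $\square$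

## Removing $p$ from the level: proof of Proposition 7

Let the fixed embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$ induce the given place. Let $f$ have weight $k$ and level $p^em$, $e\ge1$. Put $\lambda_r=\overline{a_r(f)}$ for $r\nmid pm$ and $c_q=-\overline{a_q(f)}$ for $q\|m$; by (2), $c_q^2=q^{k-2}$.

**Step 1: what must be matched.** It suffices to find a newform $g$ of level $m$ and weight $k'\equiv k\pmod{p-1}$ with
$$a_r(g)\equiv\lambda_r\ (r\nmid pm),\qquad -a_q(g)\equiv c_q\ (q\|m),\qquad a_p(g)\equiv a_p(f). \tag{5}$$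
For $q^2\mid m$ both $a_q$ vanish. The values at prime powers then agree by (1): for $r\nmid pm$ since $r^{k-1}\equiv r^{k'-1}$; for $q\mid m$ since $a_{q^i}=a_q^i$ for both; for $p$ since $a_{p^i}(f)=a_p(f)^i$ and $a_{p^i}(g)\equiv a_p(g)^i$, because $p\mid p^{k'-1}$.

**Step 2: the case $a_p(f)\equiv0$, producing many newforms of level $m$.** Let $D=\max(e,2)$. By Lemma 19 with $s=D$ and $s=1$ (the term $\kappa$ cancels),
$$J:=\Phi(L_{k-2}\otimes\mathcal P_D)-\Phi(L_{k-2}\otimes\mathcal P_1)=2\sum_{t\le D}\big[(D-t+1)-(2-t)^+\big]\nu_t(k)+\sum_{2i\le D}\big[(D-2i+1)-(2-2i)^+\big]\varepsilon_i(k).$$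
All brackets are $\ge1$: they are $D-1$ at $t=0,1$, and $D-t+1$ for $2\le t\le D$, and likewise with $t=2i$. Since $f$ itself is counted by $\nu_e(k)$ and $e\le D$, $J\ge2$. Lemma 20 and the additivity of $\Phi$ give, for $k'=k+A(p^2-1)$,
$$\Phi(L_{k'-2})=\Phi(L_{k-2})+\frac{(p-1)J}{(k-1)(p^{D-1}-1)}\,A\ \longrightarrow\ \infty\qquad(A\to\infty).$$
Lemma 19 applies in weight $k'>2$ with $s=0$, as $c_q^2=q^{k-2}=q^{k'-2}$ in $F$, and says $\Phi(L_{k'-2})=2\nu_0(k')+\varepsilon_0(k')$ with $\varepsilon_0(k')\le m$. Hence $\nu_0(k')\to\infty$.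

**Step 3: the case $a_p(f)\equiv0$, the condition at $p$.** Suppose $g$ is counted by $\nu_0(k')$ and $a_p(g)$ is a $p$-adic unit. Then $x^2-a_p(g)x+p^{k'-1}$, the characteristic polynomial of $U_p$ on $\langle g(z),g(pz)\rangle\subset S_{k'}(\Gamma_0(mp))$, has a unit root. For different $g$ these planes are independent. So the number of such $g$ is at most the rank of $H^1(\Gamma_0(mp),L_{k'-2}(\mathcal O))^{\rm ord}$, which is at most $B(mp)$ by Lemma 14, independently of $k'$. ($\Gamma_0(mp)$ is good: if $p=3$, $m$ is even.) For $A$ large some $g$ counted by $\nu_0(k')$ therefore has $a_p(g)\equiv0\equiv a_p(f)$, and (5) holds.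

**Step 4: the case $a_p(f)\not\equiv0$, an ordinary count.** By (2), $e=1$ and $a_p(f)=\pm p^{k/2-1}$, so $k=2$ and $u:=\overline{a_p(f)}=\pm1$. For even $w\ge2$ with $w\equiv2\pmod{p-1}$ put
$$\Phi^{\rm ord}(w)=\sum_{d\mid m}\beta(d)\dim H^1(\Gamma_0(dp),L_{w-2}(F))_{(\Lambda,\,U_p=u)},$$
where at level $dp$ the operators $T_r$ ($r\nmid pm$), $w_q$ ($q\|m$, $q\mid d$) and $U_p$ are used. As $u\ne0$, only ordinary parts enter, so by (4) $\Phi^{\rm ord}(w)$ does not depend on $w$. By Lemma 14 the dimension at $d$ is the number of systems in $M_w(\Gamma_0(dp))\oplus\overline{S_w(\Gamma_0(dp))}$ reducing to $(\Lambda,u)$. Here $c_q^2=1=q^{w-2}$ in $F$.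

Let $h$ be primitive of weight $w$ and conductor $\delta p^t$, $t\le1$, with $a_r(h)\equiv\lambda_r$ for $r\nmid pm$. By Lemma 16 the count on $V_h(dp)$ is $y\prod_qx_q(d)$, with $x_q$ as in the proof of Lemma 18 and $y$ the number of $U_p$-eigenvalues on $V_p$ reducing to $u$. Since $u\ne0$, Lemma 16(d) gives the following.

* Type (N), $t=0$: the roots of $x^2-a_p(h)x+p^{w-1}$ reduce to $\overline{a_p(h)}$ and $0$, so $y=[a_p(h)\equiv u]$.
* Type (N), $t=1$: $y=[a_p(h)\equiv u]$.
* Types (E), (E$^*$): $t=0$ as the conductor is a square; the roots are $\chi(p)$ and $\bar\chi(p)p^{w-1}\equiv0$, so $y=[\chi(p)\equiv u]$.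

$\overline{S_w}$ contributes the same as $S_w$: the $T_r,w_q$-values are real, and the $U_p$-eigenvalues on $V_p$ form a multiset stable under complex conjugation, because $a_p(h)$ is real. For $w=2$ the line missing from $V_{E_2^*}(dp)$ has $U_p=p\equiv0\ne u$ by Lemma 16(e), so it causes no correction. Summing against $\beta$ as in Lemma 18,
$$\Phi^{\rm ord}(w)=2\,\#\{h\}+\#\{\chi\}, \tag{6}$$
where $h$ runs over the newforms of weight $w$ and level $m$ or $mp$, counted by $\nu_0(w)$ or $\nu_1(w)$, with $a_p(h)\equiv u$, and $\chi$ runs over the characters counted by $\varepsilon_0(w)$ with $\chi(p)\equiv u$.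

**Step 5: the case $a_p(f)\not\equiv0$, moving to weight $p+1$.** The condition $\chi(r)+\bar\chi(r)r^{w-1}\equiv\lambda_r$ depends only on $w$ mod $p-1$, so $\#\{\chi\}$ is the same for all our $w$. By (6) so is $\#\{h\}$. For $w=2$ the form $f$, of level $mp$, is counted. Hence for $k':=p+1>2$, which is even and $\equiv2\pmod{p-1}$, there is such an $h=:g$. Its level is not $mp$, because then $a_p(g)=\pm p^{k'/2-1}\equiv0$. So $g$ has level $m$ and satisfies (5). $\blacksquare$

The congruence between $\eta(z)^2\eta(11z)^2$ and $\Delta$ is of this second kind: $p=11$, $m=1$, $k=2$, $k'=12=p+1$.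

## The prime 3 when 8 does not divide the level

For $p=3$ and $m=2^a$ with $a\le2$, the signed count would need the group $\Gamma_0(1)$, which is not good. Here there are so few eigensystems mod $3$ that explicit forms suffice.

**Lemma 21.** Let $f$ be a newform of level $2^a3^b$ with $a\le2$, $b\ge0$. Then $a_r(f)\equiv1+r$ modulo every prime above $3$, for all primes $r\nmid6$.

*Proof.* Take $p=3$; $\Gamma_0(4)$ is good.

**Step 1: passing to irreducible coefficients.** As $f\in S_k(\Gamma_0(4\cdot3^b))$, Lemmas 11 and 13 show that its system of $T_r$ ($r\nmid6$) occurs in $X\otimes\overline K$ for $X=H^1(\Gamma_0(4),L_{k-2}(\mathcal O)\otimes\mathcal P_b)$. Let $\Lambda$ be its reduction. Then $X_\Lambda\ne0$, so $(X/\varpi)_\Lambda\ne0$ by Nakayama. By Lemma 12(b) this is $H^1(\Gamma_0(4),M)_\Lambda$ with $M=L_{k-2}(F)\otimes\mathcal P_b$. By exactness $\Lambda$ occurs in $H^1(\Gamma_0(4),\sigma)$ for some composition factor $\sigma$ of $M$ under $\mathrm{GL}_2(\mathbb Z/3^{\max(b,1)})$. The kernel of reduction mod $3$ is a normal $3$-subgroup,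 so it acts trivially on the irreducible $\sigma$. Hence $\sigma=L_j(F)\otimes\det^s$ with $0\le j\le2$.

**Step 2: $j$ is even.** On $\mathrm{Hom}(Q_\bullet,\sigma)^{\Gamma}$, with $\Gamma=\Gamma_0(4)$, the element $-I\in\Gamma$ acts trivially. Since $-I$ is central, $x\mapsto(-I)^{-1}x$ is a $\Gamma$-equivariant chain map of $Q_\bullet$ lifting the identity of $\mathbb Z$, hence homotopic to the identity. So on $H^1$ the trivial action of $-I$ equals its action on coefficients, $(-1)^j$. As $H^1\ne0$ and $-1\ne1$ in $F$, $j\in\{0,2\}$.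

**Step 3: the systems.** The twist $\det^s$ multiplies $T_r$ by $r^s$. By (3) a system occurring in $H^1(\Gamma_0(4),L_j(F))$ is a reduction of one in $H^1(\Gamma_0(4),L_j(\overline K))$ or occurs in $H^0(\Gamma_0(4),L_j(F))$. In the first case, $S_2(\Gamma_0(4))=S_4(\Gamma_0(4))=0$, and the Eisenstein systems come from $\chi$ with $\mathrm{cond}(\chi)^2\mid4$, that is, $\chi=1$ (there is no primitive character of conductor $2$). This gives $1+r^{j+1}\equiv1+r\pmod3$. In the second case, for $j=0$ the system is $1+r$. For $j=2$, $\Gamma_0(4)\to\mathrm{SL}_2(\mathbb F_3)$ is onto and $L_2(F)$ is irreducible and non-trivial, so $H^0=0$. Finally $r^s(1+r)\equiv1+r\pmod3$ for $3\nmid r$: if $r\equiv1$ the factor is $1$, and if $r\equiv2$ both sides are $0$. $\square$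

**Lemma 22.** Let $f$ be a newform of level $2^a3^b$ with $0\le a\le2$, $b\ge1$. Then $f$ is congruent mod $3$ to a newform of level $2^a$.

*Proof.*

**Step 1: what must be matched.** Since $S_2(\Gamma_0(3))=S_2(\Gamma_0(6))=S_2(\Gamma_0(12))=0$ (genus $0$), either $b\ge2$ or $k\ge4$, so $a_3(f)\equiv0\pmod3$ by (2). All weights are even, so $r^{k-1}\equiv r\pmod3$ for $3\nmid r$. By Lemma 21, applied to $f$ and to $g$, it suffices to find a newform $g$ of level $2^a$ with $a_2(g)\equiv a_2(f)$ and $a_3(g)\equiv0$. The prime powers then agree by (1): at $r\nmid6$, and at $2$ if $a=0$, the recursions coincide mod $3$; at $2$ if $a\ge1$, $a_{2^i}=a_2^i$ for both; at $3$, $a_{3^i}(f)=a_3(f)^i\equiv0$ and $a_{3^i}(g)\equiv a_3(g)^i\equiv 0$.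

**Step 2: $a=0$.** Take $g=\Delta$: $\tau(3)=252\equiv0$ and $\tau(2)=-24\equiv0$. Let $\bar\rho$ be the semisimple mod $3$ representation attached to $f$ (Deligne) and $\omega_3$ the mod $3$ cyclotomic character. Both $\bar\rho$ and $1\oplus\omega_3$ are unramified outside $3$. By Lemma 21 their traces agree at $\mathrm{Frob}_r$, $r\nmid6$, hence everywhere by Chebotarev. At $\mathrm{Frob}_2$ this says $a_2(f)\equiv1+2\equiv0$.

**Step 3: $a=2$.** Take $g=\eta(2z)^{12}=q\prod(1-q^{2n})^{12}=q-12q^3+\cdots$. It spans $S_6(\Gamma_0(4))$, and $S_6(\Gamma_0(2))=0$, so it is a newform. We have $a_2(g)=0=a_2(f)$ and $a_3(g)=-12\equiv0$.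

**Step 4: $a=1$.** Here $a_2(f)=\pm2^{k/2-1}\equiv\pm1$, and we need one $g$ for each sign. Recall $\dim S_k(\Gamma_0(2))=\lfloor k/4\rfloor-1$ for even $k\ge4$.

Let $h=\eta(z)^8\eta(2z)^8=q(1-8q+20q^2-\cdots)(1-8q^2+\cdots)=q-8q^2+12q^3+\cdots$. It spans $S_8(\Gamma_0(2))$ and is a newform as $S_8(\mathrm{SL}_2(\mathbb Z))=0$. We have $a_2(h)=-8\equiv1$ and $a_3(h)=12\equiv0$. Since $a_2(h)=-2^3$, (2) gives $h|_8W_2=h$.

Next, $E_6|_6W_2=8E_6(2z)$ and $8E_6(2z)|_6W_2=E_6$, so the forms $h\cdot(E_6\pm8E_6(2z))$ are nonzero $W_2$-eigenvectors with signs $\pm$. They form a basis of the $2$-dimensional space $S_{14}(\Gamma_0(2))$. This space is entirely new, as $S_{14}(\mathrm{SL}_2(\mathbb Z))=0$, so it has a basis of two newforms, which are $W_2$-eigenvectors. The two $W_2$-eigenspaces are lines, so each is spanned by a newform. Let $g_{14}=h\cdot\frac{E_6+8E_6(2z)}9$. From $E_6=1-504q-16632q^2-\cdots$ we get $E_6+8E_6(2z)=9-504q-20664q^2-\cdots$ and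
$$g_{14}=(q-8q^2+12q^3+\cdots)(1-56q-2296q^2-\cdots)=q-64q^2-1836q^3+\cdots.$$
So $g_{14}$ is a newform with $a_2=-64\equiv-1$ and $a_3=-1836\equiv0\pmod3$. Take $g=h$ or $g=g_{14}$ according to $a_2(f)$ mod $3$. $\square$

## Paths to $\Delta$ and finitely many reductions

**Proposition 23.** Every newform $f$ of level $n$ is joined to $\Delta$ by a path of length $\le\omega'(n)+1$ all of whose nodes have level dividing $n$.

*Proof.* Apply Proposition 7 successively to the primes $p\ge5$ dividing the level. Each step is one edge and replaces the level $p^em$ by $m$. We reach level $2^a3^b$. If $b\ge1$, one further edge leads to level $2^a$: by Proposition 7 with $p=3$, $m=2^a$ if $a\ge3$, and by Lemma 22 if $a\le2$. So far we have used one edge for each odd prime dividing $n$. By Lemma 4 the result is equal or adjacent to $\Delta$. $\square$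

This connects every form to $\Delta$ if all weights are allowed. But a finite $W'$ is required, and the weights along the paths depend on the form. Each weight we add brings new forms, whose paths may need yet more weights. We stop this regress with a single auxiliary prime $\ell\nmid N$: modulo $\ell$ only finitely many reductions exist, whatever the weight.

**Lemma 24.** Let $\ell\ge5$ be a prime with $\ell\nmid N$ and fix a place of $\overline{\mathbb Q}$ above $\ell$. As $f$ runs over all newforms of level dividing $N$ and arbitrary weight, only finitely many reductions $(\overline{a_i(f)})_{i\ge1}\in\overline{\mathbb F}_\ell^{\,\mathbb N}$ occur.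

*Proof.* Fix the level $n\mid N$ and the class of the weight $k$ mod $\ell-1$. By (1) the reduction is then determined by $\overline{a_r}$ ($r\nmid\ell n$), $\overline{a_q}$ ($q\mid n$) and $\overline{a_\ell}$, for which $a_{\ell^i}\equiv a_\ell^i$. We use the cohomology above with $p=\ell$; all groups are good.

**Step 1: $r\nmid\ell n$.** As in Step 1 of Lemma 21, the system $(\overline{a_r})$ occurs in $H^1(\Gamma_0(n),L_{k-2}(\overline{\mathbb F}_\ell))$, hence in $H^1(\Gamma_0(n),\sigma)$ for one of the finitely many irreducible $\overline{\mathbb F}_\ell[\mathrm{GL}_2(\mathbb F_\ell)]$-modules $\sigma$. These spaces are finite-dimensional and carry finitely many systems.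

**Step 2: $q\mid n$.** By (2), $\overline{a_q}\in\{0\}\cup\{\pm q^i:i\ge0\}\subset\mathbb F_\ell$, a finite set.

**Step 3: the prime $\ell$.** If $\overline{a_\ell}\ne0$, it is the reduction of the unit root of $x^2-a_\ell x+\ell^{k-1}$, which is a $U_\ell$-eigenvalue on $\langle f(z),f(\ell z)\rangle$. By Lemma 14 it is then an eigenvalue of $U_\ell$ on $H^1(\Gamma_0(n\ell),\overline{\mathbb F}_\ell(\chi_j))$ for one of at most $\ell-1$ characters $\chi_j$. So there are finitely many possibilities. $\square$

*Proof of Theorem A.* Fix a prime $\ell\ge5$, $\ell\nmid N$, and a place above it. By Lemma 24 choose a finite set $\mathcal R$ of newforms of level dividing $N$ realizing all occurring reductions. For each $\rho\in\mathcal R$ choose a path to $\Delta$ as in Proposition 23. Let $W_0$ be the finite set of weights of all nodes on these paths (including the $\rho\in\mathcal R$), together with $12$.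

Let $W'\supseteq W_0$ be any set of weights. The graph $\mathcal G_{S,W'}$ contains $\Delta$, so it is nonempty. Let $f$ represent any node. It has the same reduction as some $\rho\in\mathcal R$, that is, $f\equiv\rho$ modulo a prime above $\ell$. So the node of $f$ equals or is adjacent to that of $\rho$. The chosen path from $\rho$ to $\Delta$ has levels dividing $N$ and weights in $W_0$, so it lies in $\mathcal G_{S,W'}$, and its length is $\le\omega'(N)+1$. Hence every node is at distance $\le\omega'(N)+2$ from $\Delta$. The graph is connected, of diameter $\le2(\omega'(N)+2)$. For finite $W$, the set $W'=W\cup W_0$ is finite and contains $W$, which proves the conjecture. $\blacksquare$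

*Proof of Theorem B.* The lower bound was proved after Lemma 6, and the upper bound is Proposition 23. For even $n$, $\omega'(n)+1=\omega(n)$, so equality holds throughout. For odd $n$, $\omega'(n)=\omega(n)$, so the distance is $\omega(n)$ or $\omega(n)+1$. Both occur. For $n=11$, $\eta(z)^2\eta(11z)^2\equiv\Delta\pmod{11}$, so the distance is $1=\omega(11)$. For $n=17$, the weight $2$ newform of the elliptic curve $y^2+xy+y=x^3-x^2-x-14$ is not adjacent to $\Delta$, as we computed from $a_2=-1$ after Lemma 6. So its distance is $2=\omega(17)+1$. $\blacksquare$
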